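# Fractional covers of the $K_4$'s of a graph and the constant $\frac72$

## 1. When the thinly covered $K_4$'s lean on one edge

Take a finite simple graph $G$. Pack as many pairwise edge-disjoint copies of $K_4$ into it as possible, and call their number $\nu(G)$. Then cover: put nonnegative weights on the edges so that every copy of $K_4$ receives total weight at least $1$, as cheaply as possible, and call the cheapest total weight $\tau^*(G)$. If the packing number is small, must the cover be cheap?

A first bound is immediate. Put weight $1$ on every edge of a maximum packing. A copy of $K_4$ that received nothing could be added to the packing, so this is a cover, and $\tau^*\le 6\nu$. Problem 2.1 of "Fractional Matchings And Covers" (https://github.com/cataltas/graphtheory) asks us to prove or disprove that every graph satisfies $\tau^*(G)\le 3.5\,\nu(G)$. The number $3.5$ comes from the integral version. If $\tau$ is the least number of edges whose deletion destroys every $K_4$, then $\nu\le\tau\le6\nu$, and it has been conjectured that $\tau\le3.5\nu$. This would be best possible, since $K_8$ has $\nu=2$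 and $\tau=7$. (Two disjoint $4$-sets give $\nu\ge2$, while three $4$-sets that pairwise share at most one vertex cover at least $4+3+2=9$ vertices. By Turán's theorem a $K_4$-free graph on $8$ vertices has at most $21$ of the $28$ edges, with equality for the complete tripartite graph with parts $3,3,2$.)

Only the vertex sets of the $K_4$'s matter, so we work with families of $4$-sets.

**Definition (families, matchings, fractional transversals).** Let $\mathcal F$ be a finite family of $4$-element sets. For a $4$-set $F$ let $E(F)$ be the set of its six pairs, called its *edges*. Two distinct $4$-sets share $0$, $1$ or $3$ edges according as they share at most $1$, exactly $2$, or exactly $3$ vertices; they are *edge-disjoint* if they share at most one vertex. A *matching* is a set of pairwise edge-disjoint members of $\mathcal F$, and $\nu(\mathcal F)$ is its maximum size. A *fractional transversal* is a function $t\ge0$ on pairs with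
$$t(F):=\sum_{e\in E(F)}t(e)\ge1\qquad\text{for all }F\in\mathcal F .$$
Its size is $|t|=\sum_e t(e)$, and $\tau^*(\mathcal F)$ is the minimum size.

For a graph $G$ let $\mathcal K(G)$ be the family of vertex sets of its $K_4$'s. Weight on a pair that lies in no member is wasted, so $\nu(G)=\nu(\mathcal K(G))$ and $\tau^*(G)=\tau^*(\mathcal K(G))$.

We write $12$ for $\{1,2\}$, $1256$ for $\{1,2,5,6\}$, and so on. For a matching $M$ put $E(M)=\bigcup_{K\in M}E(K)$ and $m(F)=|E(F)\cap E(M)|$. If $M$ is maximum then $m(F)\ge1$ for every $F\in\mathcal F$, since otherwise $F$ could be added to $M$.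

Here is a case in which $\frac72$ falls out at once.

**Proposition 1.** Suppose $\mathcal F$ has a maximum matching $M$ in which each $K\in M$ has an edge $f_K\in E(K)$ such that every $F\in\mathcal F$ with $m(F)=1$ whose single common edge with $E(M)$ lies in $K$ contains $f_K$. Then $\tau^*(\mathcal F)\le\frac72\nu(\mathcal F)$.

*Proof.* Put $t(f_K)=1$ for each $K\in M$, put $t=\frac12$ on the other edges of $E(M)$, and $t=0$ elsewhere. If $m(F)\ge2$, then $t(F)\ge2\cdot\frac12$. If $m(F)=1$, the common edge is some $f_K$, so $t(F)\ge1$. No $F$ has $m(F)=0$. The size is $\nu\,(1+5\cdot\frac12)=\frac72\nu$. $\square$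

So weight $\frac12$ on $E(M)$, of total size $3\nu$, handles everything except the sets $F$ with $m(F)=1$. If those lean on only one edge of each $K$, an extra $\frac12$ per $K$ repairs the damage. What changes in general is that the sets with $m(F)=1$ may lean on several edges of the same $K$. Two examples show how bad this can be.

**The graph $K_6$.** Any two $4$-subsets of $\{1,\dots,6\}$ share at least two vertices, so $\nu=1$. With $M=\{1234\}$, the sets with $m(F)=1$ are $a\cup56$ for all six pairs $a\subset1234$, so every edge of $K$ is leaned on. Still, $\tau^*$ is small. Weight $\frac16$ on all $15$ edges is a fractional transversal, so $\tau^*\le\frac{15}6=\frac52$. The matching lower bound comes from duality in Section 2.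

**Definition (Fano complement).** A *Fano complement* is the family of complements of the $7$ lines of a Fano plane. Two lines cover $5$ points, so two blocks share exactly $2$ points. For two points $u,v$, the number of lines avoiding both is $7-3-3+1=2$, so each pair of points lies in exactly two blocks. Concretely,
$$1234,\quad1256,\quad3456,\quad1357,\quad2457,\quad1467,\quad2367$$
is one: the complements $567,347,127,246,136,235,145$ contain each of the $21$ pairs of points exactly once.

A Fano complement has $\nu=1$. Let $M=\{K\}$ for any block $K$. Each of the six other blocks shares exactly one edge with $K$, and each of the six edges of $K$ lies in exactly one other block. Hence a fractional transversal supported on $E(M)$ needs weight $1$ on all six edges, at cost $6$, for every choice of $M$. This is the exact point at which the method of Proposition 1 stops: no distribution of weights on $E(M)$ alone can give $\frac72\nu$ for all families. Weight $\frac16$ on all $21$ pairs is a transversal of size $\frac72$, but it lives mostly off $E(M)$, and in a general family we have no idea where such weights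 should go. So we argue on the dual side, where there is nothing to construct.

## 2. The theorems, and linear programming duality

**Theorem A.** $\tau^*(\mathcal F)\le\frac72\nu(\mathcal F)$ for every finite family $\mathcal F$ of $4$-sets. In particular $\tau^*(G)\le3.5\,\nu(G)$ for every graph $G$.

**Theorem B.** Let $\mathcal F\ne\emptyset$ and $\nu=\nu(\mathcal F)$. Then $\tau^*(\mathcal F)=\frac72\nu$ if and only if $\mathcal F$ contains $\nu$ Fano complements on $7$-sets that pairwise share at most one vertex. (A single Fano complement has $\nu=1$, $\tau^*=\frac72$.)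

**Theorem C.** $\tau^*(G)\le\frac{55}{16}\nu(G)$ for every graph $G$, where $\frac{55}{16}=3.4375$.

Theorem A answers Problem 2.1: yes. For families the constant $\frac72$ is sharp. A Fano complement does not make it sharp for graphs. As a graph it spans $K_7$, and $K_7$ also contains $1567$, which is edge-disjoint from $1234$, so $\nu(K_7)\ge2$. The best constant for graphs lies in $[\frac52,\frac{55}{16}]$, the lower end coming from $K_6$; it is not determined here.

Recall duality for the linear program defining $\tau^*$. A *fractional matching* is a function $w:\mathcal F\to[0,\infty)$ with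
$$d(e):=\sum_{F\in\mathcal F,\ e\in E(F)}w(F)\le1\quad\text{for every pair }e. \tag{1}$$
For any $w$ satisfying (1) and any $t\ge0$ on pairs,
$$\sum_Fw(F)\,t(F)=\sum_et(e)\,d(e)\le|t| . \tag{2}$$
If $t$ is a fractional transversal, the left side is at least $\sum_Fw(F)$, so every fractional matching has size at most $\tau^*(\mathcal F)$. The duality theorem says that some fractional matching attains $\sum_Fw(F)=\tau^*(\mathcal F)$.

For $K_6$, weight $\frac16$ on each of the fifteen $4$-sets is a fractional matching, since each edge lies in $\binom42=6$ of them. So $\tau^*(K_6)=\frac{15}6=\frac52$. For a Fano complement, weight $\frac12$ on each block gives $d(e)=1$ for all $21$ pairs, so $\tau^*=\frac72$.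

## 3. An accounting identity and the choice of the packing

From now on $\mathcal F\neq\emptyset$, $\nu=\nu(\mathcal F)$, and $w$ is a fixed fractional matching with $\sum_Fw(F)=\tau^*(\mathcal F)$. For $\mathcal Q\subseteq\mathcal F$ write $w(\mathcal Q)=\sum_{F\in\mathcal Q}w(F)$.

With $t=\frac12$ on $E(M)$, (2) reads $\sum_Fw(F)\cdot\frac12m(F)\le3\nu$. Sets with $m(F)=1$ are undercounted here, and sets with $m(F)\ge3$ are overcounted. We keep both errors.

**Definition (private sets and the surplus).** For $C\in\mathcal F$ put
$$x(C)=4w(C)+\sum_{F\in\mathcal F,\ |F\cap C|=3}w(F). \tag{3}$$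
For a maximum matching $M$ and $K\in M$ let
$$I_K=\{F\in\mathcal F:\ F\text{ is edge-disjoint from every member of }M\setminus\{K\}\},$$
$$P_K=\{F\in I_K:\ |F\cap K|=2\},\qquad p_K=w(P_K).$$
Note that $K\in I_K$. The family $P_K$ consists of the $F$ whose only common edge with $E(M)$ is one edge of $K$. In particular the $P_K$ are disjoint for distinct $K$.

For $K_6$ with $w\equiv\frac16$ and $K=1234$: six sets share two vertices with $K$, so $p_K=1$; eight share three, so $x(K)=\frac46+\frac86=2$. For a Fano complement with $w\equiv\frac12$: $p_K=3$ and $x(K)=2$.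

**Lemma 1.** For every maximum matching $M$,
$$\tau^*(\mathcal F)\le3\nu+\frac12\sum_{K\in M}\bigl(p_K-x(K)\bigr). \tag{4}$$

*Proof.* For every integer $m\ge1$,
$$1=\tfrac12m+\tfrac12[m=1]-\tfrac12(m-2)^+ .$$
(For $m=1$ the right side is $\frac12+\frac12$; for $m\ge2$ it is $\frac m2-\frac{m-2}2$.) Since $m(F)\ge1$ for all $F$, we may put $m=m(F)$, multiply by $w(F)$ and sum. The left side becomes $\tau^*(\mathcal F)$. On the right there are three sums.

First, $\sum_Fw(F)m(F)=\sum_{e\in E(M)}d(e)\le6\nu$. Second, the $F$ with $m(F)=1$ are exactly the members of the disjoint families $P_K$, so they have total weight $\sum_Kp_K$. Third, we claim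
$$\sum_Fw(F)(m(F)-2)^+\ge\sum_{K\in M}x(K).$$
Let us see how often each $w(F)$ occurs on the right. If $F\in M$, then it occurs with coefficient $4$ in $x(F)$ and in no other $x(K)$, because distinct members of $M$ do not share three vertices; and $m(F)-2=4$. If $F\notin M$ shares three vertices with some $K\in M$, then $m(F)-2\ge1$, and this $K$ is unique: two triples of vertices of $F$ share a pair, while members of $M$ are edge-disjoint. So $w(F)$ occurs with coefficient $1$. All other $F$ do not occur. Together these give (4). $\square$

In the two examples (4) reads $3+\frac12(1-2)=\frac52$ and $3+\frac12(3-2)=\frac72$, both exact. Theorem A would follow from $p_K\le1+x(K)$ for every $K\in M$. This fails for an arbitrary $M$.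

**A badly chosen packing.** Let $K=1234$ and let $\mathcal F$ consist of $K$ and
$$1256,\ 1278,\ 1357,\ 1368,\ 2358,\ 2367 .$$
Let $P$ be the set of these six. Members with the same pair inside $123$ share exactly that pair. Members with different pairs share one vertex of $123$ and one of $5678$. Each shares a pair with $K$. So any two members of $\mathcal F$ share exactly two vertices, and $\nu=1$. Put $w=\frac12$ on $P$ and $w(K)=0$. A pair inside $123$ lies in two members of $P$. A pair $ij$ with $i\in123$, $j\in5678$ lies in two: there are two inner pairs through $i$, and for each the two outer pairs partition $5678$. A pair inside $5678$ lies in one, and a pair through $4$ in none. So $w$ is a fractional matching of size $3$. It is optimal, because weight $1$ on each of $12,13,23$ is a fractional transversal of size $3$. With $M=\{K\}$ we get $p_K=3$ and $x(K)=0$, and (4) yields only $\frac92$. With $M=\{C\}$ for $C\in P$ we get $x(C)=4\cdot\frac12=2$ and $p_C=\frac52$, and (4) yields $\frac{13}4$.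

The remedy is visible: a member of $P_K$ carrying more surplus than $K$ should replace $K$. So, for the rest of these notes, **choice of $M$:** among all matchings of size $\nu$, $M$ is one with $\sum_{K\in M}x(K)$ maximum.

**Lemma 2 (exchange).** Let $K\in M$.

1. Any two members of $I_K$ share at least two vertices.
2. $x(C)\le x(K)$ for every $C\in I_K$.

*Proof.* Members of $I_K$ are edge-disjoint from all of $M\setminus\{K\}$, and so do not belong to it. If two members of $I_K$ were edge-disjoint, replacing $K$ by both would give a matching of size $\nu+1$. If $C\in I_K$, then $(M\setminus\{K\})\cup\{C\}$ is a matching of size $\nu$, and the choice of $M$ gives $x(C)\le x(K)$. $\square$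

The problem is now local: around one $K$, the family $P_K$ is pairwise intersecting in at least two vertices, no member has surplus above $x(K)$, and we want $w(P_K)\le1+x(K)$.

## 4. Pairwise intersecting $4$-sets around a fixed $4$-set

**Lemma 3 (local lemma).** Let $K$ be a $4$-set and $P\ne\emptyset$ a finite family of $4$-sets, each meeting $K$ in exactly $2$ vertices, any two sharing at least $2$ vertices. Let $w:P\to(0,\infty)$ satisfy $\sum_{F\in P,\,e\in E(F)}w(F)\le1$ for every pair $e$. Put
$$x_P(C)=4w(C)+\sum_{F\in P,\ |F\cap C|=3}w(F),\qquad X=\max_{C\in P}x_P(C),\qquad p=w(P).$$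
Then $p\le1+X$. Equality can hold only if $w\equiv\frac12$, $p=3$, $X=2$ and, up to relabeling with $K=1234$, one of the following holds:

- (i) $P=\{1256,3456,1357,2457,1467,2367\}$, so that $P\cup\{K\}$ is a Fano complement;
- (ii) $P=\{a\cup56,\ a\cup78,\ a'\cup57,\ a'\cup68,\ a''\cup58,\ a''\cup67\}$ with $\{a,a',a''\}=\{12,13,23\}$.

The plan is to find one pair $e$ that lies in nearly all members. The members containing $e$ weigh at most $1$. The rest $Q$ should weigh at most $X$, and there are two cheap reasons for that: $Q$ clusters around one of its members, or $Q$ has at most four members.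

**Tools.** Since $P\ne\emptyset$ and $w>0$, we have $X>0$.

**(T1)** For every pair $e$, $p\le1+w(Q)$ where $Q=\{F\in P:e\not\subset F\}$. This is the degree condition at $e$.

**(T2)** If $C\in Q\subseteq P$ and every other member of $Q$ shares $3$ vertices with $C$, then $w(Q)<X$. Indeed $X\ge x_P(C)\ge4w(C)+w(Q)-w(C)=w(Q)+3w(C)$.

**(T3)** Each $C\in P$ has $w(C)\le X/4$, because $4w(C)\le x_P(C)\le X$. So $|Q|\le4$ implies $w(Q)\le X$, and $|Q|\le3$ implies $w(Q)\le\frac34X<X$. If $|Q|=4$ and $w(Q)=X$, then every $C\in Q$ has $w(C)=X/4$. Then $X\ge x_P(C)=X+\sum_{|F\cap C|=3}w(F)$, and as weights are positive, no member of $P$ shares $3$ vertices with a member of $Q$.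

**Coordinates.** Write $F\in P$ as $(a,b)$ with $a=F\cap K$ and $b=F\setminus K$, the *outer pair*. Let $P_a=\{F\in P:F\cap K=a\}$, $B_a=\{b:(a,b)\in P\}$, $A=\{a:B_a\ne\emptyset\}$, and for a pair $a\subset K$ let $\bar a=K\setminus a$. Two members share $|a\cap a'|+|b\cap b'|\ge2$ vertices, and exactly $3$ if and only if ($a=a'$ and $|b\cap b'|=1$) or ($|a\cap a'|=1$ and $b=b'$). Consequently:

**(C1)** If $a,\bar a\in A$, then $B_a=B_{\bar a}=\{b\}$ for a single pair $b$: every $b\in B_a$ must equal every $b'\in B_{\bar a}$.

**(C2)** If $a,a'\in A$ and $|a\cap a'|=1$, then every $b\in B_a$ meets every $b'\in B_{a'}$.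

For example, in (i) all six pairs are in $A$, with $B_{12}=B_{34}=\{56\}$, $B_{13}=B_{24}=\{57\}$, $B_{14}=B_{23}=\{67\}$.

### 4.1. No two disjoint inner pairs

Throughout this subsection $A$ contains no two disjoint pairs. Then $|A|\le3$, and if $|A|=3$, then $A$ is a star, say $\{12,13,14\}$, or a triangle, say $\{12,13,23\}$.

**Case 1.1: $|A|=1$.** All members contain the one pair $a$, so $p\le1<1+X$.

**Case 1.2: $A=\{a,a'\}$.** Suppose first that any two pairs in $B_a$ intersect. Then any two members of $P_a$ share three vertices, so $w(P_a)<X$ by (T2). The members not containing $a'$ are exactly those of $P_a$, so (T1) with $e=a'$ gives $p<1+X$.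

Otherwise $B_a$ contains two disjoint pairs, say $56$ and $78$. By (C2) every pair in $B_{a'}$ meets both, so $B_{a'}\subseteq\{57,58,67,68\}$. Then (T1) with $e=a$ has $Q=P_{a'}$, $|Q|\le4$, and (T3) gives $p\le1+X$. Equality would need $w(Q)=X$, hence all four members in $Q$. But $(a',57)$ and $(a',58)$ share three vertices, contradicting (T3). So $p<1+X$.

**Case 1.3: $A=\{a,a',a''\}$ and $B_a$ contains two disjoint pairs, say $56$ and $78$.** (Any element of $A$ may be called $a$.) As before $B_{a'},B_{a''}\subseteq\{57,58,67,68\}$. By (C2), disjoint outer pairs cannot be used one with $a'$ and one with $a''$. So at most one member of each of the four pairs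
$$\{(a',57),(a'',68)\},\ \{(a',58),(a'',67)\},\ \{(a',67),(a'',58)\},\ \{(a',68),(a'',57)\}$$
belongs to $P$. These four pairs partition the eight possible members of $Q=P_{a'}\cup P_{a''}$, so $|Q|\le4$. (T1) with $e=a$ and (T3) give $p\le1+X$.

Suppose equality holds. Then $w(P_a)=1$, $w(Q)=X$, $|Q|=4$, exactly one set is taken from each displayed pair, all weights in $Q$ equal $m=X/4$, and no two members of $Q$ share three vertices. Since $a'\in A$, after possibly exchanging $5\leftrightarrow6$ and $7\leftrightarrow8$ we may assume $(a',57)\in Q$. The sets $(a',58)$, $(a',67)$, $(a'',57)$ each share three vertices with it, so they are not in $Q$. The displayed pairs then force $(a'',67),(a'',58),(a',68)\in Q$. With $|Q|=4$ this gives $B_{a'}=\{57,68\}$ and $B_{a''}=\{58,67\}$.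

A pair in $B_a$ meets all four of $57,68,58,67$. Meeting $57$ and $68$ leaves $56,58,67,78$; of these, $58$ misses $67$ and conversely. So $B_a=\{56,78\}$. By (T3), $1=w(P_a)\le2m$. Let $\{v\}=a'\cap a''$. The pair $v5$ lies in $(a',57)$ and $(a'',58)$, so $2m\le1$. Hence $m=\frac12$, and the two members of $P_a$, each of weight at most $\frac12$ and of total weight $1$, have weight $\frac12$ as well. If $A$ were a star, then $v\in a$ and $v5$ would also lie in $(a,56)$ and carry $\frac32>1$. So $A$ is a triangle. This is (ii), with $w\equiv\frac12$, $p=3$, $X=4m=2$.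

**Case 1.4: $|A|=3$ and no $B_a$ contains two disjoint pairs.** Together with (C2), all outer pairs that occur pairwise intersect. So either they have a common vertex $x$, or they are exactly the three pairs $xy,xz,yz$ of a triangle. We show $p<1+X$ in four subcases.

*Common vertex $x$, $A$ a star at $1$.* All members contain $1x$, so $p\le1<1+X$.

*Common vertex $x$, $A=\{12,13,23\}$.* (T1) with $e=1x$ has $Q=P_{23}$. Its members share $2,3,x$ pairwise, so $w(Q)<X$ by (T2).

*Outer triangle, $A$ a star at $1$.* (T1) with $e=1x$ has $Q=\{F\in P:b=yz\}$. Its members share $1,y,z$ pairwise, so $w(Q)<X$ by (T2). (Here $Q\neq\emptyset$ because $yz$ occurs.)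

*Outer triangle, $A=\{12,13,23\}$.* (T1) with $e=1x$ has $Q=\{F\in P:a=23\text{ or }b=yz\}$. If $C=(23,yz)\in P$, then any other member of $Q$ is $(23,xy)$, $(23,xz)$, $(12,yz)$ or $(13,yz)$, each sharing three vertices with $C$; use (T2). If $(23,yz)\notin P$, then $Q\subseteq\{(23,xy),(23,xz),(12,yz),(13,yz)\}$ and $w(Q)\le X$ by (T3). Equality would require all four members, but $(23,xy)$ and $(23,xz)$ share three vertices. So $w(Q)<X$.

### 4.2. Two disjoint inner pairs

Now $A$ contains two disjoint pairs, say $12,34\in A$, and by (C1) $B_{12}=B_{34}=\{56\}$, say. Let $H=\{F\in P:b=56\}$ and $T=P\setminus H$. A member of $T$ has $a\in\{13,24,14,23\}$. By (C2), applied with $12$, its outer pair meets $56$, and it is not $56$, so it meets $56$ in exactly one vertex.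

**The part $H$ weighs less than $X$.** For the six pairs $a\subset K$ let $h_a=w(a,56)$, or $0$ if $(a,56)\notin P$, and $h=w(H)=\sum_ah_a$. If $h_a>0$, then $(a,56)$ shares three vertices with every $(a',56)\in P$ except itself and $(\bar a,56)$, so $x_P(a,56)\ge4h_a+h-h_a-h_{\bar a}$. For nonnegative numbers $h_a$ with sum $h$,
$$\sum_ah_a(4h_a+h-h_a-h_{\bar a})=h^2+3\sum_ah_a^2-\sum_ah_ah_{\bar a}\ge h^2+2\sum_ah_a^2, \tag{5}$$
because $h_ah_{\bar a}\le\frac12(h_a^2+h_{\bar a}^2)$. Hence $\sum_{h_a>0}h_a\,x_P(a,56)>h^2=\sum_ah_a\,h$. So some $x_P(a,56)$ exceeds $h$, and $w(H)<X$. Consequently: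

**(T4)** If $w(T)\le1$, then $p=w(H)+w(T)<1+X$. In particular this holds if $T$ is empty or all members of $T$ contain a common pair.

Let $A'=\{a:(a,b)\in T\text{ for some }b\}\subseteq\{13,24,14,23\}$. We go through the possible $A'$.

**Case 2.1: $|A'|\le1$, or $A'=\{a,\bar a\}$.** If $|A'|\le 1$, then $T$ is empty or all its members contain the one inner pair. If $A'=\{a,\bar a\}$, all its members contain the same outer pair by (C1). Use (T4).

**Case 2.2: $A'$ consists of two intersecting pairs.** The permutations of $1234$ preserving $\{12,34\}$ act transitively on the possibilities $\{13,14\},\{23,24\},\{13,23\},\{14,24\}$, so let $A'=\{13,14\}$. Then $24\notin A$. Otherwise $B_{13}=B_{24}=\{b\}$ by (C1), with $b\ne56$ because $13\in A'$, and so $24\in A'$. In the same way $23\notin A$.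

Split $T$ into the classes $(13,5\cdot)$, $(13,6\cdot)$, $(14,5\cdot)$, $(14,6\cdot)$ by inner pair and by the vertex of $56$ in the outer pair. If $(13,5u),(14,6v)\in T$, then $5u$ meets $6v$ by (C2), so $u=v$. Thus if $(13,5\cdot)$ and $(14,6\cdot)$ are both nonempty, both are singletons, with the same $u$. The same holds for $(13,6\cdot)$ and $(14,5\cdot)$.

If all outer pairs in $T$ contain $5$, then all members of $T$ contain $15$; use (T4). The same works for $6$. So assume that both $5$ and $6$ occur. Both $13$ and $14$ occur as well.

*Exactly two classes nonempty.* They are $(13,5\cdot),(14,6\cdot)$ or $(13,6\cdot),(14,5\cdot)$, and are singletons with the same $u$. So all members of $T$ contain $1u$; use (T4).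

*Exactly three classes nonempty.* By the symmetries $3\leftrightarrow4$ and $5\leftrightarrow6$, let $(13,6\cdot)$ be the empty one. Then $(13,5\cdot)=\{(13,5u)\}$ and $(14,6\cdot)=\{(14,6u)\}$. Take $e=15$ in (T1). Since $24,23\notin A$, the only member of $H$ avoiding $15$ is $(34,56)$; the only one of $T$ is $(14,6u)$. So $|Q|=2$ and $w(Q)<X$ by (T3).

*All four classes nonempty.* All are singletons, so $|T|=4$. (T1) with $e=56$ has $Q=T$, and (T3) gives $p\le1+X$. Suppose equality holds. Then all members of $T$ have weight $m=X/4>0$, and $w(H)=h_{12}+h_{34}+h_{13}+h_{14}=1$. The pair $15$ lies in $(12,56)$, and in $(13,56),(14,56)$ if present, and in two members of $T$. So $h_{12}+h_{13}+h_{14}+2m\le1$. Subtracting, $h_{34}\ge2m$, while $h_{34}\le X/4=m$ by (T3), a contradiction. So $p<1+X$.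

**Case 2.3: $|A'|=3$.** By symmetry $A'=\{13,24,14\}$. By (C1) $B_{13}=B_{24}$ is a singleton, and its pair meets $56$ in one vertex; say it is $57$. Also $23\notin A$: otherwise $B_{14}=B_{23}=\{b\}$ with $b\ne56$ because $14\in A'$, so $23\in A'$. By (C2), applied with $12$ and with $13$, each $b\in B_{14}$ meets $56$ and $57$, so $5\in b$ or $b=67$. Take $e=15$ in (T1). The members avoiding $15$ lie in $\{(34,56),(24,57),(14,67)\}$. So $|Q|\le3$ and $w(Q)<X$.

**Case 2.4: $|A'|=4$.** By (C1) $B_{13}=B_{24}=\{b_2\}$ and $B_{14}=B_{23}=\{b_3\}$; both $b_2,b_3$ meet $56$ in exactly one vertex, and $b_2\cap b_3\ne\emptyset$ by (C2). If $b_2=b_3$, all members of $T$ contain this pair; use (T4). Otherwise let $b_2=57$.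

If $5\in b_3$, then $b_3=5u$ with $u\notin\{6,7\}$. (T1) with $e=15$ has $Q=\{(34,56),(24,57),(23,5u)\}$, so $w(Q)<X$.

If $5\notin b_3$, then $6\in b_3$, and $b_3$ meets $57$, so $b_3=67$. Now $P$ is the family in (i). (T1) with $e=15$ has $Q=\{3456,2457,1467,2367\}$, and (T3) gives $p\le1+X$. Suppose equality holds. Then the members of $Q$ have weight $X/4$, and $w(1256)+w(1357)=1$ with both terms at most $X/4$, so $X\ge2$. The pair $45$ lies in $3456$ and $2457$, so $X/2\le1$. Hence $X=2$, all six weights are $\frac12$, and $p=3$.

All cases are done, and Lemma 3 is proved. $\square$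

## 5. The bound $\frac72\nu$

**Proof of Theorem A.** The case $\mathcal F=\emptyset$ is trivial. Otherwise use the setting of Section 3. We show $p_K\le1+x(K)$ for each $K\in M$.

Let $P_K^+=\{F\in P_K:w(F)>0\}$. If it is empty, $p_K=0\le1+x(K)$. Otherwise $P_K^+$ satisfies the hypotheses of Lemma 3, by Lemma 2(1) and (1). Since $x_{P_K^+}(C)\le x(C)$, Lemma 3 and Lemma 2(2) give
$$p_K\le1+\max_{C\in P_K^+}x_{P_K^+}(C)\le1+\max_{C\in P_K^+}x(C)\le1+x(K). \tag{6}$$
By (4), $\tau^*(\mathcal F)\le3\nu+\frac12\nu=\frac72\nu$. For graphs take $\mathcal F=\mathcal K(G)$. $\blacksquare$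

## 6. Equality forces Fano complements

**Proof of Theorem B.**

**Sufficiency.** Suppose $\mathcal F$ contains $\nu$ Fano complements on $7$-sets pairwise sharing at most one vertex. Their $7\nu$ blocks are distinct; give each weight $\frac12$. A pair lies in at most one of the $7$-sets, and there in exactly two blocks, so (1) holds. The size is $\frac72\nu$, so $\tau^*(\mathcal F)\ge\frac72\nu$, and Theorem A gives equality. (A single Fano complement has $\nu=1$ because any two blocks share two points.)

**Necessity: equality in the local lemma.** Let $\tau^*(\mathcal F)=\frac72\nu$, with $w$ and $M$ as in Section 3. By (4) and (6), $p_K=1+x(K)$ for every $K\in M$. In particular $p_K>0$, so $P_K^+\ne\emptyset$ and all inequalities in (6) are equalities. So Lemma 3 holds with equality for $P_K^+$, with $X=x(K)=2$, and (i) or (ii) holds.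

**Necessity: excluding (ii).** Suppose (ii) holds with $K=1234$. Each of $12,13,23$ lies in two members of $P_K^+$ of weight $\frac12$, so it is saturated by $P_K^+$. Now $K$, and every $F$ with $|F\cap K|=3$, contains at least two of the vertices $1,2,3$, hence one of these pairs, and it is not in $P_K$. So it has weight $0$. Then $x(K)=0$, contradicting $x(K)=2$.

**Necessity: weights in (i).** So (i) holds. Let $w_3=\sum_{|F\cap K|=3}w(F)$; then $w_3+4w(K)=x(K)=2$. We count degrees on the six edges of $K$: $\sum_{e\in E(K)}d(e)\le6$. The six members of $P_K^+$ contribute $6\cdot\frac12=3$, $K$ contributes $6w(K)$, and sets sharing three vertices with $K$ contribute $3w_3$. Hence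
$$6\ge3+6w(K)+3w_3=3+6w(K)+6-12w(K)=9-6w(K),$$
so $w(K)\ge\frac12$. Thus $D_K=P_K^+\cup\{K\}$ is a Fano complement in $\mathcal F$ on a $7$-set $V_K$, with all weights at least $\frac12$.

**Necessity: separation.** Each pair inside $V_K$ lies in two blocks of $D_K$ and gets degree at least $1$ from $D_K$. For distinct $K,K'\in M$ the families $D_K,D_{K'}$ are disjoint, since $P_K\cap P_{K'}=\emptyset$ and members of $M$ lie in no $P_{K''}$. So a pair inside $V_K\cap V_{K'}$ would have degree at least $2$, contradicting (1). Hence $|V_K\cap V_{K'}|\le1$, and the $\nu$ Fano complements $D_K$ are as required. $\blacksquare$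

## 7. Graphs: what completeness adds

Let $\mathcal F=\mathcal K(G)\ne\emptyset$, with $w,x,M,I_K,P_K,p_K$ as in Section 3. The new information is that $I_K$ is the set of **all** $K_4$'s of the graph $G_K=G-E(M\setminus\{K\})$. By Lemma 2(1), every $K_4$ of $G_K$ meets $K$ in at least two vertices. This already rules out both equality cases of Lemma 3: in (i) and in (ii), the vertices $1,5,6,7$ are pairwise adjacent in $G_K$, and $1567$ meets $K=1234$ only in $1$.

From now on $A$ and $B_a$ are defined from all of $P_K$, including members of weight $0$. By Lemma 2(1), (C1) and (C2) hold. The gain for $|A|\ge2$ is considerable.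

**Lemma 4.** If $|A|\ge2$, then either $p_K\le x(K)$, or both $p_K\le1$ and $p_K\le\frac32x(K)$.

*Proof.* Let $K=1234$; adjacency means adjacency in $G_K$. We use two facts repeatedly.

**(G1)** If $C\in I_K$ and every member of $P_K$ equals $C$ or shares three vertices with $C$, then $p_K\le x(C)\le x(K)$, by (3) and Lemma 2(2).

**(G2)** A $K_4$ of $G_K$ meeting $K$ in exactly a pair $a$ belongs to $P_K$, so $a\in A$. No $K_4$ of $G_K$ meets $K$ in only one vertex.

**Opposite pairs in $A$.** Let $12,34\in A$ with $B_{12}=B_{34}=\{56\}$. The $K_4$'s $1234,1256,3456$ together contain all pairs of $123456$, so this is a $K_6$ in $G_K$ and all its $4$-subsets are in $I_K$. Let $F\in I_K$. If $|F\cap123456|\le3$, then at least three of the six vertices are outside $F$, and some $4$-subset of $123456$ meets $F$ in at most one vertex, contradicting Lemma 2(1). So $F\subset123456$, and $P_K\subseteq\{a\cup56:a\subset K\}$. Put $h_a=w(a\cup56)$; then $h=\sum_a h_a=p_K$ and $x(a\cup56)\ge4h_a+h-h_a-h_{\bar a}$. If $h=0$, then $p_K\le x(K)$ trivially. Otherwise (5) gives $\sum_ah_a\,x(a\cup56)\ge h^2$, so some $x(a\cup56)\ge h=p_K$.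 This $a\cup56$ lies in $I_K$, so $p_K\le x(K)$ by Lemma 2(2).

From now on $A$ has no two disjoint pairs. Up to relabeling, $A$ is $\{12,13,14\}$, $\{12,13\}$ or $\{12,13,23\}$.

**$A=\{12,13,14\}$.** The sets $B_{12},B_{13},B_{14}$ are pairwise disjoint: if $xy\in B_{12}\cap B_{13}$, then $23xy$ is a $K_4$ of $G_K$, so $23\in A$ by (G2), which is false; the other two pairs are alike. All vertices in outer pairs are adjacent to $1$. So no three outer pairs form a triangle, which together with $1$ would be a $K_4$ meeting $K$ only in $1$. Choose one pair from each $B_a$. These three pairs are distinct, they pairwise intersect by (C2), and do not form a triangle. Hence they have a common vertex: $xy\in B_{12}$, $xz\in B_{13}$, $xu\in B_{14}$ with $y,z,u$ distinct.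

If $b\in B_{12}$ and $x\notin b$, then $b$ meets $xz$ and $xu$, so $b=zu$, and $xz,xu,zu$ is a triangle of outer pairs, a contradiction. The same argument works in $B_{13}$ and $B_{14}$. So every member of $P_K$ contains $1x$, and $p_K\le d(1x)\le1$. Also $x$ is adjacent to $1,2,3,4$, so $123x,124x,134x\in I_K$. A member of $P_K$ contains $1,x$ and one of $2,3,4$, and shares three vertices with two of these three sets. Hence $2p_K\le x(123x)+x(124x)+x(134x)\le3x(K)$.

**$A=\{12,13\}$.** As before $B_{12}\cap B_{13}=\emptyset$, since $23\notin A$. By (C2) there are $xy\in B_{12}$ and $xz\in B_{13}$, with $y\ne z$. If $b\in B_{12}$ and $x\notin b$, then $b$ meets $xz$, so $z\in b$. Then $x$ and $z$ are adjacent to $1$, $2$ and each other, $12xz$ is a $K_4$, and $xz\in B_{12}\cap B_{13}$, a contradiction. If $b\in B_{13}$ and $x\notin b$, then $b$ meets $xy$, so $y\in b$. Then $x,y$ are adjacent to $1$, $3$ and each other, $13xy$ is a $K_4$, and $xy\in B_{12}\cap B_{13}$, a contradiction. So all outer pairs contain $x$. Since $x$ is adjacent to $1,2,3$, the set $C=123x$ is in $I_K$, and (G1) applies.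

**$A=\{12,13,23\}$.** First, any $b_{12}\in B_{12}$, $b_{13}\in B_{13}$, $b_{23}\in B_{23}$ have a common vertex. They pairwise intersect by (C2). If they had no common vertex, they would be the three sides of a triangle $xyz$, each of whose vertices lies in two of them. A vertex in two of them is adjacent to $1$, $2$ and $3$, so $1xyz$ would be a $K_4$ meeting $K$ only in $1$, contradicting (G2).

If some $x$ lies in all outer pairs, then $x$ is adjacent to $1,2,3$, and (G1) applies with $C=123x$.

Suppose there is no such vertex. Fix $b_{12},b_{13},b_{23}$ with common vertex $x$. Some outer pair $b$ misses $x$; by symmetry let $b\in B_{13}$. The triple $b_{12},b,b_{23}$ has a common vertex $y$, and $y\ne x$. So $b_{12}=b_{23}=xy$ and $b=yv$ with $v\ne x$. Now $x,y$ are adjacent to each other and to $1,2,3$, so $C=13xy\in I_K$.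

For $d\in B_{12}$, the triple $d,yv,xy$ (with $xy\in B_{23}$) has a common vertex, which must be $y$; so $y\in d$. Likewise, for $d\in B_{23}$, the triple $xy,yv,d$ gives $y\in d$. Since $y$ is not in all outer pairs, some $b'\in B_{13}$ misses $y$. It meets $xy$ by (C2), so $b'=xz$ with $z\ne y$. For $d\in B_{12}$ the triple $d,xz,xy$ has common vertex $x$, so $x\in d$ and $d=xy$. Likewise $B_{23}=\{xy\}$. Finally, every $d\in B_{13}$ meets $xy$ by (C2). So every member of $P_K$ is $12xy$, $23xy$, or $13d$ with $d\cap xy\ne\emptyset$. Each equals $C=13xy$ or shares three vertices with it, and (G1) applies. $\square$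

So in (4) the trouble is confined to $|A|=1$, and there it is real.

**Books of $K_4$'s.** Take two adjacent vertices $1,2$ and $k$ disjoint edges $b_0,\dots,b_{k-1}$, join $1$ and $2$ to all their ends, and add nothing else. The $K_4$'s are exactly the sets $12\cup b_i$. So $\nu=1$, and $\tau^*=1$ with weight $1$ on the edge $12$. The fractional matching $w\equiv\frac1k$ is optimal. With $K=12\cup b_0$ we get $p_K=\frac{k-1}k$ and $x(K)=\frac4k$, and (4) gives $\frac72-\frac5{2k}$. For large $k$, (4) therefore gives no constant below $\frac72$.

But here the situation is that of Proposition 1: all of $P_K$ leans on the edge $12$. Moreover $K$ may be swapped for many alternatives that are disjoint apart from $12$. This freedom should let us lower the weight on the five other edges of $K$ a little below $\frac12$.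

## 8. Kernels, and the bound $\frac{55}{16}\nu$

**Definition (flexible, kernel).** $K\in M$ is *flexible* if there are $f\in E(K)$ and pairwise disjoint pairs $b_1,\dots,b_5$, disjoint from $K$, with $f\cup b_i\in I_K$ for all $i$. Fix such an $f=f_K$, the *kernel*, and put $b_0=K\setminus f$. Then $b_0,\dots,b_5$ are six pairwise disjoint pairs, disjoint from $f$, with $f\cup b_i\in I_K$. We call them the *candidates* for $K$.

In the book with $k=6$, $K=12\cup b_0$ is flexible with kernel $12$. With $k=5$ it is not, as only four pairs other than $b_0$ are available.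

**Lemma 5.** If $F\in\mathcal F$ shares edges only with flexible members of $M$, and with at most two of them, then $F$ contains the kernel of one of them.

*Proof.* $F$ shares an edge with at least one member of $M$. Suppose first that it shares edges with exactly two, $K_1$ and $K_2$, and contains neither kernel $f_1,f_2$. We look for candidates $b^{(1)},b^{(2)}$ such that $R_i=f_i\cup b^{(i)}\in I_{K_i}$ satisfy
$$|R_1\cap F|\le1,\qquad|R_2\cap F|\le1,\qquad|R_1\cap R_2|\le1 .$$
Given these, $(M\setminus\{K_1,K_2\})\cup\{R_1,R_2,F\}$ is a matching of size $\nu+1$, because $R_i$ and $F$ are edge-disjoint from all of $M\setminus\{K_1,K_2\}$. That is a contradiction.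

**Avoiding $F$ costs at most three candidates for each $i$.** As $f_i\not\subset F$, $|f_i\cap F|\le1$. If $|f_i\cap F|=1$, then $|R_i\cap F|\ge2$ only if $b^{(i)}$ meets the $3$-set $F\setminus f_i$; the candidates are disjoint, so at most $3$ do. If $f_i\cap F=\emptyset$, then $|R_i\cap F|\ge2$ only if $b^{(i)}\subset F$, which happens for at most $2$ candidates. Call the at least three remaining candidates *admissible*.

**Making $R_1,R_2$ edge-disjoint costs at most two more.** Every choice of $R_1\in I_{K_1}$ is edge-disjoint from $K_2\supset f_2$, so $|R_1\cap f_2|\le1$. Similarly $|R_2\cap f_1|\le1$, and $|f_1\cap f_2|\le1$ as $K_1,K_2$ are edge-disjoint.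

Suppose $f_1\cap f_2=\{v\}$. Choose any admissible $b^{(1)}$. Since $v\in R_1\cap f_2$, the other vertex of $f_2$ is not in $R_1$. For any choice of $b^{(2)}$, likewise, the other vertex of $f_1$ is not in $R_2$. So $R_1\cap R_2=\{v\}\cup(b^{(1)}\cap b^{(2)})$, and $b^{(2)}$ only has to be disjoint from $b^{(1)}$. At most $2$ of the disjoint candidates meet $b^{(1)}$, and $3+2<6$, so an admissible $b^{(2)}$ exists.

Suppose $f_1\cap f_2=\emptyset$. Choose $b^{(1)}$ admissible and disjoint from $f_2$; at most $3+2<6$ candidates are lost. Then $R_1\cap f_2=\emptyset$, so $|R_1\cap R_2|\ge2$ only if $b^{(2)}\subset R_1$, which holds for at most $2$ candidates. Again $3+2<6$.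

Finally, suppose $F$ shares edges with exactly one member $K_1$ and does not contain $f_1$. At most $3$ of the six candidates are lost, so some $R_1$ has $|R_1\cap F|\le1$, and $(M\setminus\{K_1\})\cup\{R_1,F\}$ is a matching of size $\nu+1$, a contradiction. $\square$

**Lemma 6.** If $K\in M$ is not flexible and $|A|=1$, then $p_K\le1$ and $p_K\le4x(K)$.

*Proof.* Let $A=\{a\}$. All members of $P_K$ contain $a$, so $p_K\le d(a)\le1$. Take a maximal set of pairwise disjoint pairs $b_1,\dots,b_k\in B_a$. These are disjoint from $K$, and $a\cup b_i\in I_K$, so $k\le4$ because $K$ is not flexible. Every $b\in B_a$ meets some $b_i$, and then $a\cup b$ equals $a\cup b_i$ or shares three vertices with it. Hence $p_K\le\sum_{i=1}^kx(a\cup b_i)\le4x(K)$ by Lemma 2(2). $\square$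

**Proof of Theorem C.** If $G$ has no $K_4$, both sides are $0$. Otherwise we combine the weights of Proposition 1, on flexible members, with the accounting of Lemma 1, on the others.

**The weights.** Let $\sigma=\frac1{80}$. For flexible $K\in M$ put $t(f_K)=1$ and $t=\frac12-\sigma$ on the other five edges of $K$. For non-flexible $K\in M$ put $t=\frac12+\sigma$ on all six edges. Put $t=0$ off $E(M)$. This $t$ need not be a transversal, but by (2)
$$\tau^*(G)=\sum_Fw(F)=\sum_Fw(F)t(F)+\sum_Fw(F)(1-t(F))\le|t|+\sum_Fw(F)\bigl(1-t(F)\bigr). \tag{7}$$

**Which $F$ have $t(F)<1$.** Not those containing a kernel. Let $F$ contain no kernel, and let it have $i$ edges in flexible and $j$ edges in non-flexible members of $M$, so $i+j\ge1$ and $t(F)=i(\frac12-\sigma)+j(\frac12+\sigma)$. If $j\ge2$, or if $j=1$ and $i\ge1$, then $t(F)\ge1$. If $j=0$, then Lemma 5 shows that $F$ shares edges with at least three flexible members, so $t(F)\ge3(\frac12-\sigma)=\frac32-\frac3{80}>1$. What remains is $j=1$, $i=0$: then $F\in P_K$ for a non-flexible $K$, and $1-t(F)=\frac12-\sigma$.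

**Which $F$ have $t(F)$ well above $1$.** If $F$ shares exactly three edges with a non-flexible $K\in M$ (there is at most one such $K$, as in Lemma 1), then $1-t(F)\le1-3(\frac12+\sigma)\le-\frac12$. If $F=K\in M$ is non-flexible, then $1-t(F)=1-6(\frac12+\sigma)\le-2$. For all other $F$ outside the families $P_K$ of non-flexible $K$, $1-t(F)\le0$. By the definition (3) of $x(K)$,
$$\sum_Fw(F)\bigl(1-t(F)\bigr)\le\sum_{K\text{ not flexible}}\Bigl(\bigl(\tfrac12-\sigma\bigr)p_K-\tfrac12x(K)\Bigr).$$
Inserting this and the value of $|t|$ in (7),
$$\tau^*(G)\le\sum_{K\text{ flexible}}\Bigl(1+5\bigl(\tfrac12-\sigma\bigr)\Bigr)+\sum_{K\text{ not flexible}}\Bigl(3+6\sigma+\bigl(\tfrac12-\sigma\bigr)p_K-\tfrac12x(K)\Bigr). \tag{8}$$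

**Each term of (8) is at most $\frac{55}{16}$.** A flexible term equals $\frac72-5\sigma=\frac72-\frac1{16}=\frac{55}{16}$. For a non-flexible $K$ we have $|A|=0$, $|A|=1$ or $|A|\ge2$. If $|A|=0$, then $P_K=\emptyset$ and $p_K=0\le x(K)$. By Lemmas 4 and 6 one of the following holds.

- $p_K\le x(K)$. The term is at most $3+6\sigma-\sigma p_K\le3+6\sigma=3.075<\frac{55}{16}$.
- $p_K\le1$ and $p_K\le\frac32x(K)$. Then $\frac12x(K)\ge\frac13p_K$, and the term is at most $3+6\sigma+(\frac12-\sigma-\frac13)p_K\le3+6\sigma+\frac16<3.25<\frac{55}{16}$.
- $p_K\le1$ and $p_K\le4x(K)$. Then $\frac12x(K)\ge\frac18p_K$, and the term is at most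
$$3+6\sigma+\bigl(\tfrac12-\sigma-\tfrac18\bigr)p_K\le3+6\sigma+\tfrac38-\sigma=3+\tfrac38+5\sigma=\tfrac{54}{16}+\tfrac1{16}=\tfrac{55}{16}.$$

The value $\sigma=\frac1{80}$ is the one that makes the flexible bound $\frac72-5\sigma$ equal to the last bound $\frac{27}8+5\sigma$. There are $\nu(G)$ terms in (8), so $\tau^*(G)\le\frac{55}{16}\nu(G)$. $\blacksquare$
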